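\title{The comass of a product of forms on orthogonal subspaces}

\begin{abstract}
Let $\varphi$ be a $k$-covector on $\mathbb{R}^m$ and $\psi$ an $l$-covector on $\mathbb{R}^n$. The comass of $\varphi\wedge\psi$ on $\mathbb{R}^m\oplus\mathbb{R}^n$ is at least the product of the comasses, and by a theorem of Morgan equality holds, among other cases, when $\varphi$ has degree or codegree at most $2$. We show that equality fails in general: it fails for $k=l=16$, $m=n=32$, and for all $k\ge 3$, $l\ge 2197$. We determine the largest ratio $M(k,l)$ of the two sides up to a factor polynomial in $k+l$, and show that it grows like $l^{(k-2)/2}$ for fixed $k\ge2$. The proof reduces $M(k,l)$ to a finite sum and evaluates it on a Gaussian random form and its Hodge dual.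
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb{R}^d$ carry its standard inner product and let $1\le r\le d$. We identify an oriented $r$-plane with the unit simple $r$-vector $x_1\wedge\dots\wedge x_r$, where $x_1,\dots,x_r$ is a positively oriented orthonormal basis of the plane, and we write $G(r,\mathbb{R}^d)$ for the set of these $r$-vectors. Let $\Lambda^r\mathbb{R}^d$ be the space of $r$-covectors (or forms), that is, of linear functionals on $r$-vectors. The \emph{comass} of $\varphi\in\Lambda^r\mathbb{R}^d$ is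
\[
\|\varphi\|^*=\sup\{\varphi(\xi):\ \xi\in G(r,\mathbb{R}^d)\}.
\]
The comass compares a form with volume: $\int_S\varphi\le\|\varphi\|^*\operatorname{vol}(S)$ for every compact oriented $r$-dimensional surface $S$. If $\|\varphi\|^*=1$ and $\varphi=1$ on every oriented tangent plane of $S$, then $S$ has least volume among surfaces $S'$ with the same boundary, since $\operatorname{vol}(S)=\int_S\varphi=\int_{S'}\varphi\le\operatorname{vol}(S')$ by Stokes' theorem.

A form on a subspace $V\subset\mathbb{R}^d$ is regarded as a form on $\mathbb{R}^d$ by pullback under the orthogonal projection onto $V$. Write $\mathbb{R}^{m+n}=\mathbb{R}^m\oplus\mathbb{R}^n$ as an orthogonal sum and let $\varphi\in\Lambda^k\mathbb{R}^m$, $\psi\in\Lambda^l\mathbb{R}^n$; throughout, $k,l\ge1$. For $\xi\in G(k,\mathbb{R}^m)$ and $\eta\in G(l,\mathbb{R}^n)$, the product plane $\xi\wedge\eta$ lies in $G(k+l,\mathbb{R}^{m+n})$ and $(\varphi\wedge\psi)(\xi\wedge\eta)=\varphi(\xi)\psi(\eta)$. Hence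
\begin{equation}\label{eq:trivial}
\|\varphi\wedge\psi\|^*\ \ge\ \|\varphi\|^*\,\|\psi\|^* .
\end{equation}
The following question is posed in \cite{CFP}.

\medskip\noindent\textbf{Question.} \emph{Does equality hold in \eqref{eq:trivial} for all $m,n,k,l$ and all $\varphi\in\Lambda^k\mathbb{R}^m$, $\psi\in\Lambda^l\mathbb{R}^n$?}

\medskip
Equality is what one needs in order to apply the volume comparison above to a product $S\times T$ with the form $\varphi\wedge\psi$. There are good reasons to expect it. The Euclidean norm of forms is multiplicative on such products. Equality holds when one factor has degree one or is simple (Lemma~\ref{lem:degone} and Remark~\ref{rem:simple}). It also holds in the following cases, which we quote in the form in which they accompany the question.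

\begin{theorem}[Morgan]\label{thm:morgan}
Equality holds in \eqref{eq:trivial} if $k\le2$, or $m-k\le2$, or $k=l=3$, or $m-k=n-l=3$.
\end{theorem}

On the other hand, most $(k+l)$-planes in $\mathbb{R}^{m+n}$ are not products, and \eqref{eq:trivial} ignores them. To measure how much they can contribute, put
\[
M(k,l)=\sup\{\|\varphi\wedge\psi\|^*:\ m\ge k,\ n\ge l,\ \varphi\in\Lambda^k\mathbb{R}^m,\ \psi\in\Lambda^l\mathbb{R}^n,\ \|\varphi\|^*\le1,\ \|\psi\|^*\le1\}.
\]
By \eqref{eq:trivial} we have $M(k,l)\ge1$, and by homogeneity $M(k,l)=1$ if and only if equality holds in \eqref{eq:trivial} for degrees $k,l$ and all $m,n$. Also $M(k,l)=M(l,k)$, because $\varphi\wedge\psi=\pm\psi\wedge\varphi$. We fix the notation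
\[
p=k+l,\qquad N=\binom{p}{k},\qquad j=\min(k,l),\qquad Q=\sqrt{\frac{p^{\,p}}{k^k\,l^{\,l}}} .
\]

\begin{theorem}\label{thm:main}
The supremum $M(k,l)$ is attained with $m=n=k+l$, and
\[
M(k,l)\ \ge\ \frac{N-1}{Q\,j^2\,p}.
\]
In particular $M(16,16)>1.119$, and $M(k,l)>1$ whenever $k\ge3$ and $l\ge2197$.
\end{theorem}

So the answer to the Question is no. There are $\varphi,\psi\in\Lambda^{16}\mathbb{R}^{32}$ with $\|\varphi\wedge\psi\|^*\ge1.119\,\|\varphi\|^*\|\psi\|^*>0$, and for every $l\ge2197$ equality fails for some $\varphi\in\Lambda^3\mathbb{R}^{l+3}$, $\psi\in\Lambda^l\mathbb{R}^{l+3}$. The next theorem shows that the ratio of the two sides of \eqref{eq:trivial} is unbounded and gives its order of growth.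

\begin{theorem}\label{thm:growth}
\begin{enumerate}
\item[(a)] For $k\ge2$ we have $M(k,l)\le\sqrt{(k+l)/k}\;M(k-1,l)$. Moreover,
\[
M(k,l)^2\le\binom{k+l}{k}\Big/\binom{\max(k,l)+2}{2}\quad(k,l\ge2),\qquad
M(k,l)^2\le\frac1{20}\binom{k+l}{k}\quad(k,l\ge3).
\]
\item[(b)] For $l\ge k\ge2$,
\[
\frac{(ek)^{-k/2}}{2k^2}\,(k+l)^{\frac k2-1}\ \le\ M(k,l)\ \le\ \sqrt{\frac{2^{k-1}}{k!}}\;\,l^{\frac k2-1}.
\]
Thus, for fixed $k\ge2$, the quotient $M(k,l)/l^{(k-2)/2}$, $l\ge k$, lies between two positive constants depending only on $k$.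
\item[(c)] For $k,l\ge2$,
\[
\frac{\sqrt N}{2j^2p\sqrt{p+1}}\ \le\ M(k,l)\ \le\ \sqrt N .
\]
Thus $M(k,l)$ equals $\sqrt{\binom{k+l}{k}}$ up to a factor polynomial in $k+l$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:optimal}
\begin{enumerate}
\item[(a)] Fix $k\ge1$. Equality holds in \eqref{eq:trivial} for all $\varphi$ of degree $k$ and all $\psi$ if and only if $k\le2$.
\item[(b)] Fix $q\ge0$. Equality holds in \eqref{eq:trivial} for all $\varphi$ of codegree $m-k=q$ and all $\psi$ if and only if $q\le2$.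
\item[(c)] $M$ is nondecreasing in each variable. We have $M(k,l)=1$ if $\min(k,l)\le2$ or $k=l=3$, and $M(k,l)>1$ if $\min(k,l)\ge3$ and $\max(k,l)\ge2197$, or if $\min(k,l)\ge16$.
\end{enumerate}
\end{corollary}

Thus both bounds $2$ in Theorem~\ref{thm:morgan} are optimal. Part (c) leaves finitely many pairs undecided, namely those with $3\le\min(k,l)\le15$, $\max(k,l)\le2196$ and $(k,l)\ne(3,3)$; we do not settle them. The counterexamples are existence results, in which the form comes from a probabilistic argument. The proof of Theorem~\ref{thm:main} uses one result from elsewhere, the Sudakov--Fernique inequality. Theorem~\ref{thm:morgan} is used only for upper bounds on $M$, in Theorem~\ref{thm:growth} and Corollary~\ref{cor:optimal}.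

Section~\ref{sec:reduction} puts a general $p$-plane into a normal form and turns $M(k,l)$ into the maximum of a sum of $N$ terms. Section~\ref{sec:diagonal} chooses a plane that weighs all terms equally, which reduces the lower bound to finding a form whose Euclidean norm is large compared with its comass. Section~\ref{sec:gauss} shows that a Gaussian form has this property, Section~\ref{sec:counter} derives the counterexamples, and Section~\ref{sec:upper} proves Theorem~\ref{thm:growth}.

\section{Multivectors, projections and the Hodge star}\label{sec:prelim}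

The inner product of $r$-vectors is determined by
\begin{equation}\label{eq:gram}
\langle x_1\wedge\dots\wedge x_r,\ y_1\wedge\dots\wedge y_r\rangle=\det\big(\langle x_a,y_b\rangle\big)_{a,b=1}^r .
\end{equation}
Let $e_1,\dots,e_d$ be an orthonormal basis of $\mathbb{R}^d$ and $[d]=\{1,\dots,d\}$. For $I=\{i_1<\dots<i_r\}\subset[d]$ put $e_I=e_{i_1}\wedge\dots\wedge e_{i_r}$. These $r$-vectors form an orthonormal basis, with dual basis $e_I^*=e_{i_1}^*\wedge\dots\wedge e_{i_r}^*$. A form $\varphi\in\Lambda^r\mathbb{R}^d$ has coefficients $\varphi_I=\varphi(e_I)$ and Euclidean norm $|\varphi|=\big(\sum_{|I|=r}\varphi_I^2\big)^{1/2}$. Since $G(r,\mathbb{R}^d)$ is symmetric under $\xi\mapsto-\xi$, consists of unit vectors and contains the $e_I$, the comass is a norm, and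
\begin{equation}\label{eq:norms}
\max_I|\varphi_I|\ \le\ \|\varphi\|^*\ \le\ |\varphi| .
\end{equation}
For $r=1$ every vector is simple, so $\|\varphi\|^*=|\varphi|$.

Now let $d=p=k+l$. For $I\subset[p]$ let $I^c=[p]\setminus I$, and define $\sigma_I=\pm1$ by $e_I\wedge e_{I^c}=\sigma_I\,e_{[p]}$. The \emph{Hodge star} of $\chi\in\Lambda^k\mathbb{R}^p$ is the form $*\chi\in\Lambda^l\mathbb{R}^p$ with coefficients $(*\chi)_{I^c}=\sigma_I\chi_I$. The map $\chi\mapsto*\chi$ is a linear bijection with $|{*\chi}|=|\chi|$.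

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] Restriction of a form to a subspace does not increase the comass; pullback under an orthogonal projection preserves it.
\item[(ii)] Let $\varphi\in\Lambda^k\mathbb{R}^m$, $\psi\in\Lambda^l\mathbb{R}^n$, let $\alpha$ be an $a$-vector in $\mathbb{R}^m$ and $\beta$ a $(p-a)$-vector in $\mathbb{R}^n$. Then $(\varphi\wedge\psi)(\alpha\wedge\beta)=\varphi(\alpha)\psi(\beta)$ if $a=k$, and $(\varphi\wedge\psi)(\alpha\wedge\beta)=0$ otherwise.
\item[(iii)] $\|{*\chi}\|^*=\|\chi\|^*$ for $\chi\in\Lambda^k\mathbb{R}^p$.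
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Restriction shrinks the set over which the supremum is taken. Let $\Pi$ be the orthogonal projection onto $V$ and $\varphi$ an $r$-form on $V$. Then $\Pi^*\varphi$ restricts to $\varphi$, so $\|\Pi^*\varphi\|^*\ge\|\varphi\|^*$. For orthonormal $x_1,\dots,x_r$ the $r$-vector $\Pi x_1\wedge\dots\wedge\Pi x_r$ is simple, of norm at most $\prod_a|\Pi x_a|\le1$ by Hadamard's inequality, so the value of $\varphi$ on it is at most $\|\varphi\|^*$.

(ii) Let $(e_i)$ and $(f_i)$ be orthonormal bases of $\mathbb{R}^m$ and $\mathbb{R}^n$. Then $\varphi\wedge\psi=\sum_{|I|=k,\,|J|=l}\varphi_I\psi_J\,e_I^*\wedge f_J^*$, and the $e_I^*\wedge f_J^*$ belong to the basis dual to the basis of all $e_{I'}\wedge f_{J'}$ with $|I'|+|J'|=p$. This gives the claim on basis elements, and both sides are bilinear in $(\alpha,\beta)$.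

(iii) Define $*$ on $k$-vectors by $*e_I=\sigma_Ie_{I^c}$, so that $(*\chi)(*\xi)=\chi(\xi)$. On basis elements, hence always, $\alpha\wedge*\beta=\langle\alpha,\beta\rangle e_{[p]}$. This identity determines $*\beta$ and does not change when $(e_i)$ is replaced by another positively oriented orthonormal basis $(u_i)$. Therefore $*(u_1\wedge\dots\wedge u_k)=u_{k+1}\wedge\dots\wedge u_p$. Every orthonormal $k$-frame is the beginning, and every orthonormal $l$-frame is the end, of such a basis, so $*$ maps $G(k,\mathbb{R}^p)$ onto $G(l,\mathbb{R}^p)$.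
\end{proof}

\section{Reduction to a finite sum}\label{sec:reduction}

The definition of $M(k,l)$ involves all dimensions $m,n$ and all $p$-planes in $\mathbb{R}^{m+n}$. We show that a $p$-plane is described, relative to the splitting, by $p$ angles and two orthonormal $p$-frames, and that only the coefficients of $\varphi$ and $\psi$ in these frames matter.

For $c,s\in\mathbb{R}^p$ and $I\subset[p]$ put $c_I=\prod_{i\in I}c_i$ and $s_I=\prod_{i\in I}s_i$. Call $(c,s)$ \emph{admissible} if $c_i^2+s_i^2=1$ for all $i$; all signs are allowed. Let $e_1,\dots,e_p\in\mathbb{R}^m$ and $f_1,\dots,f_p\in\mathbb{R}^n$ be orthonormal and $(c,s)$ admissible. The vectors $c_ie_i+s_if_i$ are orthonormal, so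
\[
\xi(c,s)=(c_1e_1+s_1f_1)\wedge\dots\wedge(c_pe_p+s_pf_p)
\]
is a unit simple $p$-vector. To expand the product, choose $e_i$ for $i\in I$ and $f_i$ for $i\in I^c$. Moving the chosen $e_i$ to the front is the permutation that relates $e_{[p]}$ to $e_I\wedge e_{I^c}$, so $\xi(c,s)=\sum_{I\subset[p]}c_Is_{I^c}\sigma_I\,e_I\wedge f_{I^c}$. For $p=2$ this reads
\[
\xi(c,s)=c_1c_2\,e_1\wedge e_2+c_1s_2\,e_1\wedge f_2-c_2s_1\,e_2\wedge f_1+s_1s_2\,f_1\wedge f_2 .
\]
By Lemma~\ref{lem:basic}(ii), for $\varphi\in\Lambda^k\mathbb{R}^m$ and $\psi\in\Lambda^l\mathbb{R}^n$,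
\begin{equation}\label{eq:eval}
(\varphi\wedge\psi)(\xi(c,s))=\sum_{|I|=k}c_I\,s_{I^c}\,\sigma_I\,\varphi(e_I)\,\psi(f_{I^c}).
\end{equation}
The numbers $\sigma_I\psi(f_{I^c})$ are the coefficients of the $k$-form whose Hodge star is $\psi$. This suggests the definition, for $\varphi,\chi\in\Lambda^k\mathbb{R}^p$ and admissible $(c,s)$,
\[
F(\varphi,\chi;c,s)=\sum_{|I|=k}c_I\,s_{I^c}\,\varphi_I\,\chi_I .
\]

\begin{proposition}\label{prop:reduction}
$M(k,l)$ is the maximum of $F(\varphi,\chi;c,s)$ over all $\varphi,\chi\in\Lambda^k\mathbb{R}^p$ of comass at most $1$ and all admissible $(c,s)$. The supremum defining $M(k,l)$ is attained with $m=n=p$.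
\end{proposition}

\begin{proof}
The function $F$ is continuous and its domain is compact, being a product of two closed unit balls in a finite-dimensional normed space and $p$ circles. Let $F_{\max}$ be the maximum.

Let $(\varphi,\chi;c,s)$ be a point of the domain. Regard $\psi=*\chi$ as an $l$-form on a second copy of $\mathbb{R}^p$, with standard basis $f_1,\dots,f_p$. Then $\|\psi\|^*\le1$ by Lemma~\ref{lem:basic}(iii), and $\sigma_I\psi(f_{I^c})=\chi_I$. By \eqref{eq:eval}, $\|\varphi\wedge\psi\|^*\ge(\varphi\wedge\psi)(\xi(c,s))=F(\varphi,\chi;c,s)$. At a maximum point this gives forms with $m=n=p$ and $F_{\max}\le\|\varphi\wedge\psi\|^*\le M(k,l)$. It remains to prove $M(k,l)\le F_{\max}$.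

Let $\varphi\in\Lambda^k\mathbb{R}^m$ and $\psi\in\Lambda^l\mathbb{R}^n$ have comass at most $1$, and let $\xi\in G(p,\mathbb{R}^{m+n})$ have plane $P$. Embedding $\mathbb{R}^m$ and $\mathbb{R}^n$ in larger spaces changes neither the comasses, by Lemma~\ref{lem:basic}(i), nor the value $(\varphi\wedge\psi)(\xi)$, so we may assume $m,n\ge p$. Let $\Pi,\Pi'$ be the projections onto $\mathbb{R}^m,\mathbb{R}^n$. Choose an orthonormal basis $v_1,\dots,v_p$ of $P$ that diagonalizes the quadratic form $|\Pi v|^2$ on $P$ and satisfies $\xi=v_1\wedge\dots\wedge v_p$; the orientation is arranged by changing the sign of $v_1$. Here the orthogonality of the splitting enters: $|\Pi'v|^2=|v|^2-|\Pi v|^2$, so the same basis diagonalizes $|\Pi'v|^2$. Thus the $\Pi v_i$ are mutually orthogonal, of lengths $c_i$, the $\Pi'v_i$ are mutually orthogonal, of lengths $s_i$, and $c_i^2+s_i^2=1$. Put $e_i=\Pi v_i/c_i$ when $c_i\ne0$ and complete these vectors to an orthonormal $p$-frame $(e_i)$ in $\mathbb{R}^m$, which is possible since $m\ge p$; define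 $(f_i)$ in $\mathbb{R}^n$ from the $\Pi'v_i$ in the same way. Then $v_i=c_ie_i+s_if_i$ and $\xi=\xi(c,s)$.

Restrict $\varphi$ to the span of the $e_i$ and $\psi$ to the span of the $f_i$, and identify both spans with $\mathbb{R}^p$ by means of these bases. The restrictions $\varphi_0,\psi_0$ have comass at most $1$, and so does the form $\chi$ with $*\chi=\psi_0$. By \eqref{eq:eval}, $(\varphi\wedge\psi)(\xi)=F(\varphi_0,\chi;c,s)\le F_{\max}$.
\end{proof}

Replacing $\varphi$ by $-\varphi$ changes the sign of $F$, so $|F|\le M(k,l)$ on the domain. The simplest use of the proposition is the degree-one case of Theorem~\ref{thm:morgan}, from which monotonicity follows.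

\begin{lemma}\label{lem:degone}
$M(1,l)=M(k,1)=1$, and $M$ is nondecreasing in each variable.
\end{lemma}

\begin{proof}
For $k=1$ the comass is the Euclidean norm, and
\[
F=\sum_{i}c_i\,s_{[p]\setminus\{i\}}\,\varphi_i\chi_i\le\sum_i|\varphi_i|\,|\chi_i|\le|\varphi|\,|\chi|\le1 .
\]
So $M(1,l)=1$, and $M(k,1)=1$ by symmetry. Now let $\varphi\in\Lambda^k\mathbb{R}^p$, $\psi\in\Lambda^l\mathbb{R}^p$ attain $M(k,l)$, and let $e$ be a unit vector orthogonal to both copies of $\mathbb{R}^p$. The $(k+1)$-form $\varphi\wedge e^*$ on $\mathbb{R}^p\oplus\mathbb{R}e$ has comass at most $M(k,1)=1$. Since $(\varphi\wedge e^*)\wedge\psi=\pm(\varphi\wedge\psi)\wedge e^*$, inequality \eqref{eq:trivial} gives $\|(\varphi\wedge e^*)\wedge\psi\|^*\ge\|\varphi\wedge\psi\|^*=M(k,l)$. Hence $M(k+1,l)\ge M(k,l)$, and symmetry gives the same in $l$.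
\end{proof}

\begin{remark}\label{rem:simple}
If $\varphi=e_1^*\wedge\dots\wedge e_k^*$ with $e_1,\dots,e_k$ orthonormal in $\mathbb{R}^m$, then $\|\varphi\|^*=1$ by \eqref{eq:norms}, and removing the factors $e_i^*$ one at a time with Lemma~\ref{lem:degone} gives $\|\varphi\wedge\psi\|^*=\|\psi\|^*$. A counterexample therefore needs forms that are not simple.
\end{remark}

\section{The diagonal plane}\label{sec:diagonal}

In $F$ both forms have degree $k$ and live on the same space, so we may take $\chi=\varphi$. With $c_i,s_i\ge0$ every term is then nonnegative. If $c_i=1$ for $i\in I$ and $c_i=0$ otherwise, $\xi(c,s)$ is a product plane and a single term survives, with value $\varphi_I^2\le1$. The opposite choice takes all angles equal, $c_i^2=t$ and $s_i^2=1-t$. Every term then has weight $t^{k/2}(1-t)^{l/2}$, which is largest when $k/t=l/(1-t)$, that is, at $t=k/p$, where it equals $1/Q$. We call this plane \emph{diagonal}. On it $F=|\varphi|^2/Q$. Setting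
\[
\rho(k,p)=\max_{0\ne\varphi\in\Lambda^k\mathbb{R}^p}\frac{|\varphi|^2}{(\|\varphi\|^*)^2},
\]
we obtain from Proposition~\ref{prop:reduction}
\begin{equation}\label{eq:rhoQ}
M(k,l)\ \ge\ \frac{\rho(k,p)}{Q}.
\end{equation}
The diagonal plane loses the factor $Q$ and gains the factor $\rho$. The loss is explicit: since $p^p=p^k\,p^{\,l}$ and $(1+k/l)^l\le e^k$,
\begin{equation}\label{eq:Q}
Q^2=\Big(\frac pk\Big)^{k}\Big(1+\frac kl\Big)^{l}\le\Big(\frac{ep}{k}\Big)^{k}.
\end{equation}
So for fixed $k$ the loss is of order $p^{k/2}$. For $k=1$ there is no gain, as $\rho(1,p)=1$. The first case with a gain can be computed by hand.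

\begin{example}[degree two]\label{ex:two}
Let $k=l=2$ and $\omega=e_1^*\wedge e_2^*+e_3^*\wedge e_4^*$ on $\mathbb{R}^4$. Then
\[
F(\omega,\omega;c,s)=c_1c_2s_3s_4+s_1s_2c_3c_4 .
\]
The product plane $c=(1,1,0,0)$, $s=(0,0,1,1)$ gives $1$, and the diagonal plane, with all $c_i=s_i=1/\sqrt2$, gives $\frac14+\frac14=\frac12$. Two terms do not make up for the weight $1/Q=\frac14$.

For $k=2$ and any $p$, let $S=(\varphi(e_a\wedge e_b))$ be the skew matrix of $\varphi$, so that $\varphi(x\wedge y)=\langle x,Sy\rangle$. Then $\|\varphi\|^*$ is the operator norm $\|S\|$: the bound $\|\varphi\|^*\le\|S\|$ is immediate, and if $|y|=1$ and $|Sy|=\|S\|>0$, then $x=Sy/|Sy|$ is orthogonal to $y$ because $\langle y,Sy\rangle=0$. Also $|\varphi|^2=\frac12\operatorname{tr}(S^TS)\le\frac p2\|S\|^2$. So $\rho(2,p)\le p/2$, with equality for even $p$, where $\sum_ie_{2i-1}^*\wedge e_{2i}^*$ has an orthogonal matrix $S$. By \eqref{eq:Q}, $Q=\frac p2(1+2/l)^{l/2}$, and so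
\[
\frac{\rho(2,p)}{Q}\le\Big(1+\frac2l\Big)^{-l/2}<1,
\]
with equality on the left for even $p$, and the bound tends to $1/e$ as $l\to\infty$.
\end{example}

In degree two, along even $p$, gain and loss are both of order $p$, and the product planes win by a bounded factor. The next section shows that the gain is at least of order $p^{k-1}$ for fixed $k$. This exceeds the loss $p^{k/2}$ exactly when $k>2$, which is why the bound $2$ appears in Corollary~\ref{cor:optimal}.

\section{Gaussian forms have small comass}\label{sec:gauss}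

We need a form with $|\varphi|$ much larger than $\|\varphi\|^*$. For $k\ge3$ the matrix description of Example~\ref{ex:two} is not available, so we avoid computing the comass of any particular form. Let $\varphi$ have independent standard Gaussian coefficients. Then $|\varphi|$ is about $\sqrt N$, while for each fixed $\xi\in G(k,\mathbb{R}^p)$ the value $\varphi(\xi)$ is a single standard Gaussian variable. The difficulty is to bound the supremum over all $\xi$, with constants good enough for explicit degrees. We do so by comparison with a process that is linear in the vectors spanning $\xi$.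

\begin{theorem}[Sudakov--Fernique inequality; see {\cite[Sec.~7.2]{Ver}}, {\cite[Thm.~2.2.3]{AT}}]\label{thm:SF}
Let $(Z_t)_{t\in T}$ and $(Y_t)_{t\in T}$ be centered Gaussian processes on a finite set $T$ with $E(Z_t-Z_{t'})^2\le E(Y_t-Y_{t'})^2$ for all $t,t'$. Then $E\max_tZ_t\le E\max_tY_t$.
\end{theorem}

The same holds when $T$ is a compact metric space and the paths are continuous: the maxima over finite sets $T_1\subset T_2\subset\cdots$ with dense union increase to the suprema over $T$, and monotone convergence applies. The increment condition will come from an inequality for matrices.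

\begin{lemma}\label{lem:det}
If $A$ is a real $k\times k$ matrix of operator norm at most $1$, then $\det A\ge\operatorname{tr}A-(k-1)$.
\end{lemma}

\begin{proof}
Write $A=UDV^T$ with $U,V$ orthogonal and $D=\operatorname{diag}(d_1,\dots,d_k)$; the singular values $d_i$ lie in $[0,1]$ by the hypothesis. Fix $U,V$ and let $d$ vary in $[-1,1]^k$. The function
\[
\det(UDV^T)-\operatorname{tr}(UDV^T)=\det U\det V\prod_id_i-\sum_i(V^TU)_{ii}\,d_i
\]
is affine in each $d_i$ separately. Moving one coordinate at a time to an endpoint without increasing the value, we see that the minimum is attained at a vertex, where $O=UDV^T$ is orthogonal. The eigenvalues of $O$ have modulus $1$. If $\det O=1$, then $\det O-\operatorname{tr}O\ge1-k$. If $\det O=-1$, then $\det(O+1)=\det O\,\det(1+O^T)=-\det(O+1)$, so $-1$ is an eigenvalue, $\operatorname{tr}O\le k-2$, and $\det O-\operatorname{tr}O\ge-1-(k-2)=1-k$.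
\end{proof}

Equality holds for $A=\operatorname{diag}(1,\dots,1,d)$, and the norm bound is needed: the inequality fails for $\operatorname{diag}(2,0)$.

\begin{proposition}\label{prop:rho}
$\rho(k,p)\ge\dfrac{N-1}{j^2p}$.
\end{proposition}

\begin{proof}
The Hodge star preserves both norms, so $\rho(k,p)=\rho(l,p)$, and $\binom pk=\binom pl$. It therefore suffices to prove $\rho(k,p)\ge(N-1)/(k^2p)$ for all $k,l$ and to apply this to the smaller degree.

\emph{The two processes.} Let $\varphi=\sum_{|I|=k}g_Ie_I^*$ with independent standard Gaussian variables $g_I$, and let $h_1,\dots,h_k$ be independent standard Gaussian vectors in $\mathbb{R}^p$. On the compact space of orthonormal $k$-frames $X=(x_1,\dots,x_k)$ in $\mathbb{R}^p$ define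
\[
Z_X=\varphi(x_1\wedge\dots\wedge x_k),\qquad Y_X=\sum_{a=1}^k\langle h_a,x_a\rangle .
\]
Both are centered Gaussian processes with continuous paths, and $\sup_XZ_X=\|\varphi\|^*$. We index by frames rather than planes because $Y_X$ depends on the frame.

\emph{Increments.} For a standard Gaussian vector $g$ and a fixed vector $w$ we have $E\langle g,w\rangle^2=|w|^2$. Let $X,X'$ be frames with $k$-vectors $\xi,\xi'$, and let $A=(\langle x_a,x'_b\rangle)$. Viewing $X,X'$ as $p\times k$ matrices with orthonormal columns, $A=X^TX'$ has operator norm at most $1$. By \eqref{eq:gram} and Lemma~\ref{lem:det},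
\[
E(Z_X-Z_{X'})^2=|\xi-\xi'|^2=2-2\det A\le2k-2\operatorname{tr}A=\sum_a|x_a-x'_a|^2=E(Y_X-Y_{X'})^2 .
\]

\emph{The comass.} By the Cauchy--Schwarz inequality, $Y_X\le\big(\sum_a|h_a|^2\big)^{1/2}\big(\sum_a|x_a|^2\big)^{1/2}$ with $\sum_a|x_a|^2=k$. Theorem~\ref{thm:SF} gives
\[
E\|\varphi\|^*\le E\sup_XY_X\le\sqrt k\,E\Big(\sum_a|h_a|^2\Big)^{1/2}\le\sqrt k\,\Big(E\sum_a|h_a|^2\Big)^{1/2}=\sqrt k\,\sqrt{kp}=k\sqrt p .
\]

\emph{The Euclidean norm.} Let $\mu_N$ be the expected length of a standard Gaussian vector in $\mathbb{R}^N$, so $E|\varphi|=\mu_N$. In polar coordinates $\mu_N=J_N/J_{N-1}$ with $J_a=\int_0^\infty t^ae^{-t^2/2}\,dt$. Integration by parts gives $J_{N+1}=NJ_{N-1}$, so $\mu_N\mu_{N+1}=N$. Since $\mu_{N+1}\le\sqrt{N+1}$ by the Cauchy--Schwarz inequality, $\mu_N^2\ge N^2/(N+1)>N-1$.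

Finally $|\varphi|\le\sqrt{\rho(k,p)}\,\|\varphi\|^*$ pointwise. Taking expectations, $\sqrt{N-1}\le\sqrt{\rho(k,p)}\;k\sqrt p$.
\end{proof}

For $k=2\le l$ the proposition gives a bound of about $p/8$, against the exact value $p/2$ for even $p$ found in Example~\ref{ex:two}.

\section{The counterexamples}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Attainment with $m=n=p$ is part of Proposition~\ref{prop:reduction}, and the lower bound follows from \eqref{eq:rhoQ} and Proposition~\ref{prop:rho}.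

\emph{The case $k=l=16$.} Here $N=\binom{32}{16}=601080390$, $Q^2=32^{32}/16^{32}=2^{32}$, and $j^2p=256\cdot32=2^{13}$. Hence
\[
M(16,16)\ge\frac{601080389}{2^{29}}=\frac{601080389}{536870912}>1.119 .
\]

\emph{The case $k=3$, $l\ge2197$.} Now $j=3$ and $p=l+3\ge2200$. We have $Q^2\le(ep/3)^3$ by \eqref{eq:Q}, and
\[
N-1=\frac{p^3-3p^2+2p-6}{6}=\frac{(p-3)(p^2+2)}{6}\ge\frac{p^2(p-3)}{6}.
\]
Therefore
\[
M(3,l)^2\ \ge\ \frac{p^4(p-3)^2}{36}\cdot\frac{27}{e^3p^3}\cdot\frac1{81\,p^2}=\frac{(p-3)^2}{108\,e^3\,p}.
\]
Since $(p-3)^2/p>p-6\ge2194$, while $e^3<20.1$ gives $108\,e^3<2171$, we get $M(3,l)>1$. By Lemma~\ref{lem:degone}, $M(k,l)\ge M(3,l)>1$ for all $k\ge3$.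
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:optimal}]
The ``if'' parts of (a) and (b) are contained in Theorem~\ref{thm:morgan}. For $k\ge3$ we have $M(k,2197)>1$, which proves (a). For $q\ge3$ and $k\ge2197$ we have $M(k,q)=M(q,k)>1$, and this value is attained with $\varphi\in\Lambda^k\mathbb{R}^{k+q}$, a form of codegree $q$. This proves (b). In (c), monotonicity is Lemma~\ref{lem:degone}. The cases with $M(k,l)=1$ follow from Theorem~\ref{thm:morgan} and symmetry, and the cases with $M(k,l)>1$ from Theorem~\ref{thm:main}, symmetry, and $M(k,l)\ge M(16,16)$ for $k,l\ge16$.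
\end{proof}

\section{Upper bounds and orders of growth}\label{sec:upper}

An upper bound on $M(k,l)$ must handle all angles at once. We use the optimality of a maximum point of $F$ in each angle separately. It forces $\sum_ic_i^2=k$, a relation that the product planes and the diagonal plane both satisfy, and it identifies $M(k,l)\,c_i$ with a sum of the same type as $F$, one degree lower.

\begin{proof}[Proof of Theorem~\ref{thm:growth}(a)]
Let $k\ge2$, and let $(\varphi,\chi;c,s)$ be a maximum point in Proposition~\ref{prop:reduction}, with value $F=M(k,l)\ge1$. Fix $i\in[p]$. Each term with $i\in I$ contains the factor $c_i$, and each term with $i\notin I$ contains the factor $s_i$, so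
\[
F=c_iA_i+s_iB_i,\qquad A_i=\sum_{\substack{J\subset[p]\setminus\{i\}\\ |J|=k-1}}c_J\;s_{([p]\setminus\{i\})\setminus J}\;\varphi_{J\cup\{i\}}\,\chi_{J\cup\{i\}},
\]
where $A_i$ and $B_i$ do not depend on $(c_i,s_i)$. All signs are admissible, so $(c_i,s_i)$ maximizes the linear function $(x,y)\mapsto xA_i+yB_i$ on the whole unit circle. The maximum of this function is the length of $(A_i,B_i)$; as it equals $F>0$, it is attained only at $(A_i,B_i)/F$. Hence $A_i=Fc_i$. The term of $F$ indexed by $I$ occurs in $c_iA_i$ for each of the $k$ elements $i\in I$, so $\sum_ic_iA_i=kF$. Substituting $A_i=Fc_i$ gives $\sum_ic_i^2=k$, and therefore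
\begin{equation}\label{eq:sumA}
\sum_{i=1}^pA_i^2=kF^2 .
\end{equation}

Next we bound $A_i$. On $e_i^\perp\cong\mathbb{R}^{p-1}$ define $(k-1)$-forms by $\varphi'(\eta)=\varphi(e_i\wedge\eta)$ and $\chi'(\eta)=\chi(e_i\wedge\eta)$. They have comass at most $1$, because $e_i\wedge\eta$ is unit simple whenever $\eta$ is unit simple in $e_i^\perp$. If $e_i\wedge e_J=\varepsilon\,e_{J\cup\{i\}}$ with $\varepsilon=\pm1$, then $\varphi'_J=\varepsilon\varphi_{J\cup\{i\}}$ and $\chi'_J=\varepsilon\chi_{J\cup\{i\}}$, so $\varphi'_J\chi'_J=\varphi_{J\cup\{i\}}\chi_{J\cup\{i\}}$. Thus $A_i$ is the sum $F$ for degrees $(k-1,l)$, evaluated at $\varphi',\chi'$ and the remaining $p-1$ pairs $(c_a,s_a)$. Since $k-1\ge1$, Proposition~\ref{prop:reduction} applies and gives $|A_i|\le M(k-1,l)$. By \eqref{eq:sumA}, $kF^2\le p\,M(k-1,l)^2$, which is the first assertion.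

Put $R(k,l)=M(k,l)^2/\binom{k+l}{k}$. Since $\binom{k+l}{k}\big/\binom{k-1+l}{k-1}=(k+l)/k$, the first assertion says that $R(k,l)\le R(k-1,l)$ for $k\ge2$. As $R$ is symmetric, it is nonincreasing in each variable. By Theorem~\ref{thm:morgan} and symmetry, $M(2,l)=M(k,2)=M(3,3)=1$. For $k,l\ge2$ this gives $R(k,l)\le R(2,l)=1/\binom{l+2}2$ and $R(k,l)\le R(k,2)=1/\binom{k+2}2$, and one of these two bounds is $1/\binom{\max(k,l)+2}{2}$. For $k,l\ge3$ it gives $R(k,l)\le R(3,3)=1/\binom63=1/20$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}(b)]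
Let $l\ge k\ge2$. By (a), and since $i+l\le2l$ for $i\le k$,
\[
M(k,l)^2\le\frac{\binom{k+l}{k}}{\binom{l+2}{2}}=\prod_{i=3}^k\frac{i+l}{i}\le(2l)^{k-2}\cdot\frac2{k!}=\frac{2^{k-1}}{k!}\,l^{\,k-2}.
\]
For the lower bound use Theorem~\ref{thm:main} with $j=k$. We have $N-1\ge N/2$ as $N\ge2$, and $N=\prod_{i=0}^{k-1}\frac{p-i}{k-i}\ge(p/k)^k$. With \eqref{eq:Q},
\[
M(k,l)\ge\frac{(p/k)^k}{2\,(ep/k)^{k/2}\,k^2p}=\frac{(ek)^{-k/2}}{2k^2}\,p^{\frac k2-1}.
\]
The last assertion follows because $p^{k/2-1}\ge l^{\,k/2-1}$ for $k\ge2$.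
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}(c)]
The upper bound follows from (a). For the lower bound, \eqref{eq:Q} is too crude when $k$ and $l$ are both large, so we compare $Q^2$ directly with $N$. The numbers
\[
\pi_i=\binom pi\Big(\frac kp\Big)^i\Big(\frac lp\Big)^{p-i},\qquad 0\le i\le p,
\]
are the probabilities of a binomial distribution; they sum to $1$, and $\pi_k=N/Q^2$. We have $\pi_{i+1}/\pi_i=\frac{(p-i)k}{(i+1)l}$. This is at least $1$ if and only if $pk\ge ip+l$, that is, $i+1\le k+k/p$, which for an integer $i$ means $i+1\le k$. So $\pi_k$ is the largest of the $p+1$ numbers, and $N/Q^2\ge1/(p+1)$. By Theorem~\ref{thm:main},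
\[
M(k,l)\ge\frac{N}{2Qj^2p}=\frac{\sqrt N}{2j^2p}\sqrt{\frac{N}{Q^2}}\ge\frac{\sqrt N}{2j^2p\sqrt{p+1}} .
\]
Since $j\le p$, the denominator is at most $2(p+1)^4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AT} Adler and Taylor, \emph{Random Fields and Geometry}.

\bibitem{CFP} \emph{On The Comass Of Forms-Products},
\texttt{https://js.vnu.edu.vn/NST/article/download/4083/3803}.

\bibitem{Ver} Vershynin, \emph{High-Dimensional Probability}.

\end{thebibliography}
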